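# Two-sided ideals in the Iwasawa algebra of an almost simple uniform group

## 1. Ideals that contain some $g-1$

Let $p$ be a prime, and let $G$ be a pro-$p$ group such as $\{g\in SL_2(\mathbb Z_p): g\equiv 1 \bmod p\}$ with $p$ odd. We want to know the two-sided ideals, and above all the prime ideals, of its completed group algebra. We begin with the ideals that are easy to understand: those which contain $g-1$ for a single $g\neq 1$.

Fix a field $k$ of characteristic $p$. For a pro-$p$ group $H$ put
$$\Omega_H=k[[H]]=\varprojlim_M k[H/M],$$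
with $M$ running over the open normal subgroups. For $k=\mathbb F_p$ this is the Iwasawa algebra over $\mathbb F_p$.

**Definition (uniform).** A pro-$p$ group is *uniform* if it is finitely generated, torsion-free and powerful, that is, $G/\overline{G^p}$ is abelian ($G/\overline{G^4}$ if $p=2$).

For example, $\mathbb Z_p^d$ is uniform, and so is the kernel $\Gamma(p)$ of $SL_2(\mathbb Z_p)\to SL_2(\mathbb F_p)$ for $p$ odd. The group $\Gamma(p)$ is the image under $\exp$ of the lattice $p\,\mathfrak{sl}_2(\mathbb Z_p)$ of trace-zero matrices, since $\det e^X=e^{\operatorname{tr}X}$.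

**Definition (almost simple).** A uniform group $G$ is *almost simple* if its $\mathbb Q_p$-Lie algebra $\mathfrak g$ is non-abelian and has no ideals except $0$ and $\mathfrak g$.

The group $\Gamma(p)$ is almost simple. Let $h_0=E_{11}-E_{22}$ and let $x=aE_{12}+bh_0+cE_{21}$ be a nonzero element of an ideal of $\mathfrak{sl}_2(\mathbb Q_p)$. Then $[E_{12},x]=-2bE_{12}+ch_0$ and $[E_{12},[E_{12},x]]=-2cE_{12}$. Whether $c\ne0$, or $c=0\neq b$, or $b=c=0$, the ideal contains $E_{12}$. Hence it contains $[E_{12},E_{21}]=h_0$, and then $[h_0,E_{21}]=-2E_{21}$.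

The following textbook facts are used (Dixon–du Sautoy–Mann–Segal, *Analytic pro-$p$ groups*, §§4, 7, 9; Lazard). Let $G$ be uniform, $\Omega=\Omega_G$, and let $J$ be the augmentation ideal of $\Omega$.

* **(F1)** There is a $\mathbb Z_p$-Lie lattice $L_G\subset\mathfrak g$ with $G=\exp(L_G)$, with multiplication given by the Baker–Campbell–Hausdorff (BCH) series. We have $(e^x)^c=e^{cx}$ for $c\in\mathbb Z_p$, and $ge^xg^{-1}=e^{\mathrm{Ad}(g)x}$ with $\mathrm{Ad}(g)$ linear and continuous in $g$. The group $G$ is torsion-free, and every open subgroup of $G$ contains an open uniform subgroup.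
* **(F2)** $\mathrm{Ad}(e^{tx})=\exp(t\operatorname{ad}x)$. Hence a subspace of $\mathfrak g$ stable under $\mathrm{Ad}(U)$ for some open $U\le G$ is an ideal (differentiate at $t=0$).
* **(F3)** A closed subgroup of $G$ is a $p$-adic Lie group. If its Lie algebra is $0$ it is discrete, hence finite, hence trivial. If its Lie algebra is $\mathfrak g$ it is open.
* **(F4)** $\Omega$ is local with radical $J$. The powers $J^i$ have finite codimension and form a base of neighborhoods of $0$; $\Omega$ is complete; $\operatorname{gr}_J\Omega\cong k[X_1,\dots,X_{\dim G}]$ is commutative and generated in degree $1$. Hence $\Omega$ is a noetherian domain. (For general $k$: $\Omega/J^i=k\otimes \mathbb F_p[[G]]/J^i_{\mathbb F_p}$.)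
* **(F5)** For $H\le G$ open, $\Omega=\bigoplus g_i\Omega_H$ over coset representatives, $\Omega_H$ has the subspace topology, and $k[H]$ is dense in $\Omega_H$.
* **(F6)** If a pro-$p$ group $N$ is topologically generated by $g_1,\dots,g_n$, the augmentation ideal $J_N$ of $\Omega_N$ is $\sum_i\Omega_N(g_i-1)$. If moreover $N$ is open and normal in $G$, then by (F5) the kernel of $\Omega\to k[G/N]$ is $\bigoplus g_iJ_N=\Omega J_N$ (here $g_i$ are coset representatives), so it is generated as a left ideal by finitely many elements $u-1$, $u\in N$.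

**Lemma 1.1.** Let $G$ be almost simple, $H\le G$ open, and $K\ne1$ a closed normal subgroup of $H$. Then $K$ is open.

**Proof.** The Lie algebra of $K$ is nonzero by (F3). It is $\mathrm{Ad}(H)$-stable, so it is an ideal by (F2), so it is $\mathfrak g$, and $K$ is open by (F3). $\square$

**Proposition 1.2.** Let $G$ be almost simple and let $I$ be a two-sided ideal of $\Omega$ containing $g_0-1$ for some $g_0\ne1$. Then $I$ has finite codimension.

**Proof.** Let $N$ be the closed subgroup generated by all conjugates of $g_0$. It is normal and nontrivial, so it is open by Lemma 1.1, hence a finitely generated pro-$p$ group. The conjugates of $g_0$ generate its finite Frattini quotient, so finitely many of them, $g_1,\dots,g_n$, already topologically generate $N$. Since $hg_0h^{-1}-1=h(g_0-1)h^{-1}$, all $g_i-1$ lie in $I$. By (F6), the kernel of $\Omega\to k[G/N]$ lies in $I$, and it has codimension $|G/N|$. $\square$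

Two consequences can be read off. First, if $\Omega/I$ is commutative, then $I$ has finite codimension: $gh-hg=(ghg^{-1}h^{-1}-1)hg$, so $I$ contains $ghg^{-1}h^{-1}-1$ for all $g,h$, and $G$ is not abelian. Second, if $I$ has infinite codimension and $g\ne1$, then $g-1$ is not even nilpotent modulo $I$: if $(g-1)^n\in I$ and $p^s\ge n$, then $g^{p^s}-1=(g-1)^{p^s}\in I$, while $g^{p^s}\neq1$ because $G$ is torsion-free.

What changes for a general ideal? If no $g-1$ with $g\ne1$ lies in $I$, then $G$ embeds in the units of $\Omega/I$, and there is no relation between group elements to propagate. An element of $I$ is an infinite combination of group elements, and we need a way to break it into pieces while staying in $I$.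

## 2. Statements, and the test groups $\mathbb Z_p$ and $\mathbb Z_p^2$

The following question is posed as open in the report "Mathematisches Forschungsiinstitut Oberwolfach" (as printed), https://publications.mfo.de/bitstream/handle/mfo/2955/OWR_2006_25.pdf?sequence=1&isAllowed=y : *if $G$ is almost simple, are $\{0\}$ and the Jacobson radical the only prime ideals of $\mathbb F_p[[G]]$?* The answer is yes, and more is true.

**Theorem A.** Let $G$ be uniform with simple (non-abelian) Lie algebra $\mathfrak g$. Then every two-sided ideal $I\neq0$ of $k[[G]]$ has finite codimension. Hence the prime ideals of $k[[G]]$ are exactly $0$ and $J$, and $J$ is the Jacobson radical.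

**Theorem B.** For a uniform group $G\ne1$ the following are equivalent: (i) $\mathfrak g$ has no ideals except $0,\mathfrak g$ (so $G$ is almost simple or $G\cong\mathbb Z_p$); (ii) every nonzero two-sided ideal of $k[[G]]$ has finite codimension; (iii) $\operatorname{Spec}k[[G]]=\{0,J\}$.

**Theorem C.** Let $k=\mathbb F_p$ and let $G$ be a compact $p$-adic analytic group with simple non-abelian Lie algebra and no nontrivial finite normal subgroup. Then every nonzero two-sided ideal of $\mathbb F_p[[G]]$ has finite index.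

Two abelian tests can be done by hand. For $G=\mathbb Z_p$ with generator $1+x$ we get $k[[x]]$, whose nonzero ideals $(x^n)$ have finite codimension. For $G=\mathbb Z_p^2$, with generators $e^{e_1}=1+x_1$ and $e^{e_2}=1+x_2$, we get $k[[x_1,x_2]]$, and the prime $(x_1)$ has infinite codimension. It is the kernel of $k[[G]]\to k[[G/N]]$ with $N=e^{\mathbb Z_pe_1}$: proper ideals of $\mathfrak g$ produce such primes.

The passage from ideals to primes is immediate.

**Lemma 2.1.** Let $G\ne1$ be uniform. If every nonzero two-sided ideal of $\Omega$ has finite codimension, the primes of $\Omega$ are exactly $0$ and $J$.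

**Proof.** $0$ is prime since $\Omega$ is a domain, $J$ is prime since $\Omega/J=k$, and $J\ne0$. Let $P\neq0$ be prime. Then $\Omega/P$ is a finite-dimensional local ring, so its radical is nilpotent, and $J^n\subset P$ for some $n$. Hence $J\subset P$, and $P=J$. $\square$

So the task is to show that an ideal of infinite codimension is $0$.

## 3. Conjugation by $e^{p^ru}$, and the division that fails

For a locally constant $f:H\to\mathbb F_p$ let $x\mapsto f\cdot x$ be the continuous $k$-linear map of $\Omega_H$ with $f\cdot y=f(y)y$ for $y\in H$. (On $k[H/M]$, with $M$ so small that $f$ is constant on its cosets, it multiplies the coefficient at $hM$ by $f(h)$.) We have $f\cdot(g\cdot x)=(fg)\cdot x$. For $H=\mathbb Z_p$ and $f=1_{p\mathbb Z_p}$, the map $f\cdot$ is the projection of $k[[\mathbb Z_p]]$ onto $k[[p\mathbb Z_p]]$.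

**Lemma 3.1.** Let $H$ be a pro-$p$ group and $P\ne\Omega_H$ a two-sided ideal with $f\cdot P\subset P$ for all locally constant $f:H\to\mathbb F_p$. Then $P=0$.

**Proof.** If $0\neq x\in P$, the image of $x$ in some $k[H/M]$ has a nonzero coefficient, say at $hM$. Then $1_{hM}\cdot x\in P$ has that coefficient as its augmentation, so it is a unit of the local ring $\Omega_H$. Thus $P=\Omega_H$, a contradiction. $\square$

So we want multiplication by functions to preserve $I$. How can a function come out of the ideal property? Conjugate. Let $u\in\mathfrak g$ be small and let $x\in I$. Then $e^{p^ru}xe^{-p^ru}\in I$. On a group element $y$,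
$$e^{p^ru}\,y\,e^{-p^ru}=\big(e^{p^ru}e^{-p^r\mathrm{Ad}(y)u}\big)y\approx e^{p^rz(y)}y,\qquad z(y)=u-\mathrm{Ad}(y)u .$$
If $z(y)\equiv\sum_jf_j(y)z_j$ modulo smaller vectors, with $f_j(y)\in\mathbb F_p$, then to first order $e^{p^rz(y)}-1\approx\sum_jf_j(y)\xi_{j,r}$ with $\xi_{j,r}=e^{p^rz_j}-1$. Subtracting $x$, we obtain
$$\sum_j\xi_{j,r}\,(f_j\cdot x)\approx0\quad\text{modulo } I .$$

In $\Gamma(p)$ with $p$ odd, take $u=p^ah_0$ and $y=e^X$, $X=p(bE_{12}+ch_0+dE_{21})$. Then $[X,u]=p^{a+1}(-2bE_{12}+2dE_{21})$. The terms $(\operatorname{ad}X)^n/n!$ with $n\ge2$ are divisible by $p^2$, because the valuation of $p^n/n!$ is at least $n-\frac{n-1}{2}=\frac{n+1}2$, which is at least $2$ for $n\ge3$, and it is $2$ for $n=2$. So $z(y)\equiv b\,z_1+d\,z_2$ modulo $p^{a+2}\mathfrak{sl}_2(\mathbb Z_p)$, with $z_1=2p^{a+1}E_{12}$, $z_2=-2p^{a+1}E_{21}$. The functions $f_1=b\bmod p$ and $f_2=d\bmod p$ are homomorphisms $\Gamma(p)\to\Gamma(p)/\Gamma(p^2)\to\mathbb F_p$, since $y\equiv1+X \bmod p^2$.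

To conclude that $f_j\cdot x\in I$ we must divide by the $\xi_{j,r}$. The obvious attempt uses the $J$-adic filtration. In $\Omega$ this is harmless: $\operatorname{gr}_J\Omega$ is a domain, so orders add, and a factor of order $l$ can be cancelled at the cost of $l$ in the order. But we must divide in $A=\Omega/I$, and there the argument stops. Both obstructions are visible for $\mathbb Z_p^2$.

* **(E1)** Let $I=(x_2-x_1^{p+1})$. Then $A\cong k[[x_1]]$. The element $x_2$ has order $1$ in $\Omega$ but order $p+1$ in $A$, and $e^{p^re_2}-1=x_2^{p^r}$ becomes $x_1^{(p+1)p^r}$. Different directions in $\mathfrak g$ grow at different rates in $A$, and an error that is small compared with $p^r$ can swamp the term we want to divide by.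
* **(E2)** Let $I=(x_1x_2)$. Then $x_2$ is a zero divisor in $A$, and no division is possible.

The way past these points has three parts. We map $A$ to a complete ring $S$ with a regular element $\pi$ that measures size, and pass to a minimal piece $W$ of $S[\pi^{-1}]$ on which $G$ still acts in an essential way. We measure $z\in\mathfrak g$ by its growth rate $\rho(z)$ on $W$, not by its size in $\mathfrak g$. Then minimality of $W$ forces $e^{p^rz}-1$ to be invertible, with an inverse whose size is governed by the same rate $\rho(z)$. That is the division we need.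

From here to the end of Section 10, $G$ and $\mathfrak g$ are as in Theorem A.

## 4. A Baker–Campbell–Hausdorff estimate

This section makes the sign $\approx$ of Section 3 quantitative: $e^{p^rx}e^{p^ry}$ and $e^{p^r(x+y)}$ differ by a group element of depth about $2r$.

Put $L=p^8L_G$. It is $\mathrm{Ad}(G)$-stable, and $[L,L]\subset p^8L$. Let $u_n$ be the degree-$n$ part of the BCH series. In Dynkin's formula the denominators are $m\cdot n\cdot\prod r_i!s_i!$ with $m\le n$ and $\sum(r_i+s_i)=n$, of $p$-adic valuation at most $(n-1)+(n-1)+n=3n-2$. An $n$-fold bracket of elements of $L$ lies in $p^{8(n-1)}L$. So for $n\ge2$,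
$$u_n(L,L)\subset p^{8(n-1)-(3n-2)}L=p^{5n-6}L\subset L,\qquad u_n(p^rL,p^rL)\subset p^{2r}\,p^{5n-6}L\subset p^{2r}L ,$$
the second by homogeneity ($p^{nr}\in p^{2r}\mathbb Z_p$). Since $5n-6\to\infty$, the sums over $n$ converge, and for $x,y\in L$, $r\ge0$,
$$\log(e^{p^rx}e^{p^ry})\in p^r(x+y)+p^{2r}L .$$
In particular $\exp(p^mL)$ is a subgroup for $m\ge0$. It is open, and it is normal in $G$ because $L$ is $\mathrm{Ad}(G)$-stable.

Write $\log(e^{p^rx}e^{p^ry})=a+w$ with $a=p^r(x+y)$ and $w\in p^{2r}L\subset p^rL$. Both $-a$ and $a+w$ lie in $p^rL$, so $\log(e^{-a}e^{a+w})=w+\sum_{n\ge2}u_n(-a,a+w)\in p^{2r}L$. Thus $e^{p^rx}e^{p^ry}=e^{p^r(x+y)}\kappa$ with $\kappa\in\exp(p^{2r}L)$. If $x,y$ are only in $p^{-s}L$, apply this to $p^sx,p^sy$ and $r-s$: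
$$x,y\in p^{-s}L,\ r\ge s\ge0\ \Longrightarrow\ e^{p^rx}e^{p^ry}=e^{p^r(x+y)}\kappa,\quad \kappa\in\exp(p^{2(r-s)}L). \tag{4.1}$$
For several summands, write $e^{p^r(y+x_m)}=e^{p^ry}e^{p^rx_m}\kappa'$ with $y=x_1+\dots+x_{m-1}$, insert the formula for $e^{p^ry}$, and move its error to the right by normality of $\exp(p^{2(r-s)}L)$. By induction,
$$x_i\in p^{-s}L,\ r\ge s\ \Longrightarrow\ e^{p^r(x_1+\dots+x_m)}=e^{p^rx_1}\cdots e^{p^rx_m}\kappa,\quad\kappa\in\exp(p^{2(r-s)}L). \tag{4.2}$$

## 5. A complete ring $S$ with a regular normal element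

Fix a two-sided ideal $I$ of $\Omega$ of infinite codimension. We must show $I=0$. This section builds the ring in which sizes are measured, by localizing $\Omega/I$ at a minimal prime of its associated graded ring.

**Proposition 5.1.** There are a ring $S\ne0$, a regular element $\pi\in S$ with $\pi S=S\pi$, $S$ $\pi$-adically separated and complete, $S/\pi S$ commutative Artinian, and a ring homomorphism $\iota:\Omega\to S$ with $\iota(I)=0$, $\iota(J^i)\subset\pi^iS$ for all $i$, $\iota(k)$ central in $S$, and $\pi=\iota(t)$ for some $t\in J$.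

In (E1), $\operatorname{gr}A=k[X_1]$, and the construction below with $t=x_1$ gives $S=k[[x_1]]$. In (E2), $\operatorname{gr}A=k[X_1,X_2]/(X_1X_2)$. With $t=x_1$ and the minimal prime $(X_2)$ we have $S/\pi S=k$, $S=k[[x_1]]$, and $\iota(x_2)=0$, because $\pi\iota(x_2)=\iota(x_1x_2)=0$ and $\pi$ is regular.

**Step 1: choose $t$.** The purpose is to find a degree-one element that survives localization. Let $A=\Omega/I$, $F_iA=J^iA$ for $i\ge0$, $F_iA=A$ for $i<0$. Then $\operatorname{gr}A$ is a quotient of $\operatorname{gr}_J\Omega$. If it were finite-dimensional, then $J^i+I=J^{i+1}+I$ for some $i$, and Nakayama's lemma for the finitely generated module $(J^i+I)/I$ would give $J^i\subset I$, contrary to infinite codimension. So $\operatorname{gr}A$ is an infinite-dimensional commutative $k$-algebra generated by the finite-dimensional space $\operatorname{gr}_1A$. A commutative algebra generated by finitely many nilpotents is finite-dimensional, so some $T\in\operatorname{gr}_1A$ is not nilpotent. Let $t\in J$ represent $T$.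 Let $\mathfrak Q$ be a minimal prime of $\operatorname{gr}A$ with $T\notin\mathfrak Q$; minimal primes of a graded ring are homogeneous. Let $\mathcal T$ be the multiplicatively closed set of homogeneous elements outside $\mathfrak Q$.

**Step 2: the residue ring.** We show that the degree-$0$ part of the localized graded ring is Artinian. The ring $M=\mathcal T^{-1}\operatorname{gr}A\neq0$ is graded noetherian and $T$ is a unit of degree $1$ in it, so $M=R'[T,T^{-1}]$ with $R'=M_0\ne0$, and $R'\cong M/(T-1)M$ is noetherian. If $\mathfrak q$ is a prime of $R'$, then $\mathfrak qM=\mathfrak q[T,T^{-1}]$ is a homogeneous prime of $M$. It comes from a homogeneous prime of $\operatorname{gr}A$ disjoint from $\mathcal T$. The homogeneous elements of that prime lie in $\mathfrak Q$, so the prime is contained in $\mathfrak Q$, hence equal to it by minimality. As $\mathfrak qM\cap R'=\mathfrak q$, the ring $R'$ has exactly one prime, so it is Artinian.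

**Step 3: localize the Rees ring modulo powers of $q$.** The purpose is to lift the localization from $\operatorname{gr}A$ to $A$. Let $\tilde A=\bigoplus_{i\in\mathbb Z}F_iA\,q^{-i}\subset A[q,q^{-1}]$, with $F_iA\,q^{-i}$ in degree $i$. The element $q$ is central, regular and of degree $-1$, and $\tilde A/q\tilde A=\operatorname{gr}A$. Let $C_m=\tilde A/q^m\tilde A$. Since $C_1=\operatorname{gr}A$ is commutative, $[C_m,C_m]\subset qC_m$. Hence $\operatorname{ad}(s)$ maps $q^iC_m$ into $q^{i+1}C_m$, and $\operatorname{ad}(s)^m=0$ on $C_m$ for all $s$.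

Let $\mathcal T_m$ be the set of homogeneous elements of $C_m$ with image in $\mathcal T$; it is multiplicatively closed. Let $s\in\mathcal T_m$, $c\in C_m$. Left and right multiplication by $s$ commute and differ by $\operatorname{ad}(s)$, so
$$s^mc=\sum_{i<m}\tbinom mi\operatorname{ad}(s)^i(c)\,s^{m-i},\qquad cs^m=\sum_{i<m}\tbinom mi(-1)^is^{m-i}\operatorname{ad}(s)^i(c).$$
Thus $s^mc\in C_ms$ and $cs^m\in sC_m$: these are the two Ore conditions. If $cs=0$, then $\operatorname{ad}(s)^i(c)s=\operatorname{ad}(s)^i(cs)=0$, so $s^mc=0$. If $sc=0$, then $s\operatorname{ad}(s)^i(c)=\operatorname{ad}(s)^i(sc)=0$, so $cs^m=0$. So $\mathcal T_m$ is a two-sided Ore set of reversible elements, and $Q_m=\mathcal T_m^{-1}C_m$ is a graded ring.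

For $1\le j\le m$ the image of $\mathcal T_m$ in $C_j$ is $\mathcal T_j$ (homogeneous elements lift). The annihilator of $q^j$ in $C_m$ is $q^{m-j}C_m$, because $q$ is regular in $\tilde A$. By exactness of localization, $Q_m/q^jQ_m=Q_j$, $Q_1=M$, and the annihilator of $q^j$ in $Q_m$ is $q^{m-j}Q_m$. The element $\tilde t=tq^{-1}$ has image $T$ in $C_1$, so it is a unit of degree $1$ in $Q_m$.

**Step 4: take degree $0$ and pass to the limit.** Let $S_m=(Q_m)_0$ and $\pi=t=\tilde tq\in S_m$. As $\tilde t^i$ is a unit of degree $i$ and $q$ is central, $\pi^iS_m=S_m\pi^i=q^i(Q_m)_i=(q^iQ_m)_0$. So the kernel of the surjection $S_m\to S_j$ is $\pi^jS_m$, the left and right annihilators of $\pi^j$ in $S_m$ are $\pi^{m-j}S_m$, and $S_1=R'$.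

Put $S=\varprojlim S_m$. Suppose $s=(s_m)\in S$ has $s_j=0$. For $m>j$ we have $s_m=\pi^jx_m$ with $x_m$ unique modulo $\pi^{m-j}S_m$, that is, a well-defined element of $S_{m-j}$. By uniqueness these are compatible, so they define $x\in S$ with $s=\pi^jx$. The same works on the right. So $\ker(S\to S_j)=\pi^jS=S\pi^j$. If $\pi s=0$, then $s_m\in\pi^{m-1}S_m$, so $s_{m-1}=0$ for all $m$ and $s=0$; likewise on the right, so $\pi$ is regular. Hence $S$ is $\pi$-adically separated and complete, and $S/\pi S=R'\neq0$.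

Finally, $A=\tilde A_0\to S$ gives $\iota$. The field $k$ is central in $\tilde A$, hence in $S$. For $a\in F_iA$ we have $a=(aq^{-i})q^i$, so its image lies in $\ker(S\to S_i)=\pi^iS$. This proves Proposition 5.1. $\square$

Let $B=S[\pi^{-1}]$ be the localization at the regular normal element $\pi$.

## 6. Lattice modules and the valuation on endomorphisms

This section gives $B$-modules a notion of size and shows that they have finite length.

**Definition (lattice module).** A *lattice module* is a right $S$-module $\Lambda$ on which $\pi$ acts injectively, which is $\pi$-adically separated and complete, and with $\Lambda/\Lambda\pi$ of finite length.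

Here $\Lambda\pi^i$ is a submodule as $\pi S=S\pi$. Put $W=\Lambda[\pi^{-1}]=\bigcup_i\Lambda\pi^{-i}$, a right $B$-module. For $S=k[[x]]$, $\pi=x$: $\Lambda=k[[x]]^n$, $W=k((x))^n$, the $B$-endomorphisms of $W$ are $n\times n$ matrices over $k((x))$, and the valuation $v$ below is the minimal order of the entries.

Let $\theta:W\to W$, $w\mapsto w\pi$. Since $ws\pi=w\pi(\pi^{-1}s\pi)$, $\theta$ carries $S$-submodules bijectively to $S$-submodules. Hence all $\Lambda/\Lambda\pi^i$ have finite length.

**(a)** *Lifts $\lambda_1,\dots,\lambda_q$ of generators of $\Lambda/\Lambda\pi$ generate $\Lambda$.* Given $x\in\Lambda$, write $x=\sum\lambda_is_i^{(0)}+x_1\pi$, $x_1=\sum\lambda_is_i^{(1)}+x_2\pi$, and so on. The series $s_i=\sum_ns_i^{(n)}\pi^n$ converges in $S$, and $x-\sum\lambda_is_i\in\bigcap_n\Lambda\pi^n=0$. This uses completeness of $S$ and only separatedness of $\Lambda$.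

**(b)** *If $W'\subset W$ is a $B$-submodule, then $\Lambda'=\Lambda\cap W'$ is a closed lattice module in $W'$ and $\Lambda''=\Lambda/\Lambda'$ is a lattice module in $W/W'$; $\operatorname{length}(\Lambda/\Lambda\pi)$ is additive.* If $\lambda\pi^i\in W'$ then $\lambda\in W'$, so $\Lambda'\cap\Lambda\pi^i=\Lambda'\pi^i$. Hence
$$0\to\Lambda'/\Lambda'\pi\to\Lambda/\Lambda\pi\to\Lambda''/\Lambda''\pi\to0$$
is exact, and $\pi$ acts injectively on $\Lambda''\subset W/W'$. By the argument of (a), $\Lambda'=\sum\lambda_iS$ for lifts $\lambda_i\in\Lambda'$ of generators of $\Lambda'/\Lambda'\pi$. Let $x=\lim x_m$ in $\Lambda$ with $x_m\in\Lambda'$; after passing to a subsequence, $x_{m+1}-x_m\in\Lambda\pi^m\cap\Lambda'=\Lambda'\pi^m$, so $x_{m+1}-x_m=\sum_i\lambda_is_{i,m}\pi^m$. Then $x=x_0+\sum_i\lambda_i\sum_ms_{i,m}\pi^m\in\Lambda'$. So $\Lambda'$ is closed, hence complete, and $\Lambda''$ is separated (because $\bigcap_i(\Lambda'+\Lambda\pi^i)$ is the closure of $\Lambda'$) and complete (lift the successive differences of a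 Cauchy sequence).

**(c)** *$W$ has finite length over $B$.* If $\Lambda''/\Lambda''\pi=0$ then $\Lambda''=\bigcap\Lambda''\pi^i=0$. So by (b) each strict step in a chain of $B$-submodules uses up length at least $1$, and the length of $W$ is at most $\operatorname{length}(\Lambda/\Lambda\pi)$.

**(d)** *The valuations.* For $w\in W$ put $v_W(w)=\sup\{i:w\in\Lambda\pi^i\}$, which is $\infty$ only for $w=0$. For $a\in E:=\operatorname{End}_B(W)$ put $v(a)=\sup\{i:a\Lambda\subset\Lambda\pi^i\}$. Elements of $E$ commute with $\theta$, since $\theta$ is the action of $\pi\in B$. By (a), $v(a)>-\infty$. Moreover $v(a)=\infty$ iff $a=0$; $v(a+b)\ge\min(v(a),v(b))$; $v(ab)\ge v(a)+v(b)$, since $ab(\Lambda)\subset a(\Lambda\pi^{v(b)})=a(\Lambda)\pi^{v(b)}$; $v_W(aw)\ge v(a)+v_W(w)$; and $v(1)=0$ if $W\ne0$. For $b\in S\pi^{-c}$ we have $v_W(wb)\ge v_W(w)-c$, so right multiplication by $b$ is continuous. The ring $E$ is complete for $v$: if $(a_n)$ is Cauchy, then $\lim a_nw$ exists for each $w$, defines $a\in E$, and $a_n\to a$. So if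 $v(a)\ge1$, then $1+a$ is invertible and $v((1+a)^{-1})\ge0$ (geometric series).

**The action of the group.** $S$ is a lattice module in $B$, and $\Omega$ acts on $B$ from the left through $\iota$. For $x\in J^i$ we have $\iota(x)S\subset\pi^iS=S\pi^i$. Let $U\le G$ be open and let $W=W_1/W_2$ be an $\Omega_U$–$B$-bimodule subquotient of $B$, with the lattice induced by (b). Let $\Phi:\Omega_U\to E$ be the action. For $x\in\Omega_U\cap J^i$ we have $x(S\cap W_1)\subset S\pi^i\cap W_1=(S\cap W_1)\pi^i$, so
$$v(\Phi(x))\ge i\quad\text{for } x\in\Omega_U\cap J^i. \tag{6.1}$$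
In particular $\Phi$ is continuous and $v(\Phi(x))\ge0$ for all $x\in\Omega_U$. For $c\in k$ the element $\iota(c)$ is central in $B$, so $\Phi(c)$ is also the right action of $\iota(c)$ and commutes with all of $E$.

We write $g$ for $\Phi(g)$. For $g,h\in U$ and $a\in E$: $v(g-1)\ge1$; $g\Lambda=\Lambda$; $v(gag^{-1})=v(a)$; $v(gh-1)\ge\min(v(g-1),v(h-1))$, since $gh-1=g(h-1)+(g-1)$; $v(g^{-1}-1)=v(g-1)$; and $g^{p^r}-1=(g-1)^{p^r}$.

Finally, *a $U$-stable $B$-submodule $W'$ of $W$ is $\Omega_U$-stable*. It is $k[U]$-stable because the left and right actions of $k$ agree. If $x\in\Omega_U$ is a limit of $x_n\in k[U]$ and $w\in\Lambda\cap W'$, then $x_nw\in\Lambda\cap W'$ converges to $xw$, and $\Lambda\cap W'$ is closed.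

## 7. A minimal bimodule

This section replaces $B$ by a smallest piece on which $G$ still acts in an essential way. It adapts to $W$ the remark after Proposition 1.2, that $g-1$ is not nilpotent.

Consider pairs $(U,W)$ with $U\le G$ open and $W$ an $\Omega_U$–$B$-bimodule subquotient of $B$ on which *no open subgroup of $U$ acts trivially*.

**The pair $(G,B)$ qualifies.** Otherwise some open normal $U'$ of $G$ has $\iota(u)=1$ for all $u\in U'$. By (F6) the kernel of $\Omega\to k[G/U']$ is generated as a left ideal by finitely many $u-1$, $u\in U'$, so $\iota$ factors through $k[G/U']$, in which the image of $J$ is nilpotent. Then $\pi=\iota(t)$ is nilpotent, but it is regular in $S\ne0$, a contradiction.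

By (c), $B$ has finite length. **Fix** $(U,W)$ with $\operatorname{length}_B(W)$ minimal. Then $W\ne0$.

$$\textit{For every open } U'\le U,\ W \textit{ is irreducible as an } \Omega_{U'}\text{–}B\textit{-bimodule.} \tag{7.1}$$

To see this, let $0\neq W_1\subsetneq W$ be a sub-bimodule. Both $W_1$ and $W/W_1$ are $\Omega_{U'}$–$B$-subquotients of $B$ of smaller length, so by minimality some open $U_3\le U'$ acts trivially on both. For $g\in U_3$ we get $(g-1)^2=0$ on $W$, so $g^p-1=(g-1)^p=0$. As $U_3\supset\exp(p^mL)$ for some $m$, the open subgroup $\exp(p^{m+1}L)=\{g^p:g\in\exp(p^mL)\}$ acts trivially on $W$, a contradiction.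

Fix $k_0\ge0$ with $\exp(p^{k_0}L)\subset U$. For $m\ge k_0$,
$$v(g-1)\ge p^{m-k_0}\quad\text{for } g\in\exp(p^mL), \tag{7.2}$$
because $g=h^{p^{m-k_0}}$ with $h\in\exp(p^{k_0}L)\subset U$ and $v(h-1)\ge1$. This is what makes the errors in (4.1) harmless: $\kappa\in\exp(p^{2(r-s)}L)$ has $v(\kappa-1)\ge p^{2r-2s-k_0}$, which eventually exceeds any multiple of $p^r$.

## 8. The growth rate $\rho$ is a norm on $\mathfrak g$

For $x\in\mathfrak g$ and $r$ large put $v_r(x)=v(e^{p^rx}-1)$. As $v(a^p)\ge p\,v(a)$, the sequence $p^{-r}v_r(x)$ is non-decreasing. Let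
$$\rho(x)=\lim_rp^{-r}v_r(x)\in(0,\infty].$$
By (7.2), $\rho\ge p^{-k_0}$ on $L$.

The formula makes sense for (E1) too, with $W=B=k((x_1))$ and $v$ the order. There $\rho(e_1)=1$, $\rho(e_2)=p+1$, and, by the rules below and because $p+1$ is not a power of $p$, $\rho(a_1e_1+a_2e_2)=\min(|a_1|_p^{-1},(p+1)|a_2|_p^{-1})$. So $\{\rho\ge1\}=\mathbb Z_pe_1\oplus p^{-1}\mathbb Z_pe_2$ and $\{\rho>1\}=p\mathbb Z_pe_1\oplus p^{-1}\mathbb Z_pe_2$: the quotient sees $e_1$ only. In (E2), with the $S$ of Section 5, $\rho(e_2)=\infty$.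

The basic rules are as follows.

* $\rho(px)=p\rho(x)$, as $v_r(px)=v_{r+1}(x)$. For $c\in\mathbb Z_p$, $v_r(cx)\ge v_r(x)$, since $g^c-1=\sum_{j\ge1}\binom cj(g-1)^j$. So $\rho(cx)=\rho(x)$ for $c\in\mathbb Z_p^\times$.
* By (4.1) and (7.2), for $x,y\in p^{-s}L$ and $r$ large, $v_r(x+y)\ge\min(v_r(x),v_r(y),p^{2r-2s-k_0})$. Divide by $p^r$ and let $r\to\infty$: $\rho(x+y)\ge\min(\rho(x),\rho(y))$.
* $\rho(\mathrm{Ad}(g)x)=\rho(x)$ for $g\in U$, as $v(gag^{-1})=v(a)$.

**Lemma 8.1.** $\rho(x)<\infty$ for $x\neq0$.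

**Proof.** By the rules, $\{\rho=\infty\}$ is an $\mathrm{Ad}(U)$-stable $\mathbb Q_p$-subspace, so by (F2) it is an ideal: $0$ or $\mathfrak g$. Suppose it is $\mathfrak g$. Let $x\in p^{k_0}L$ and $\gamma=e^x-1\in E$. By Fitting's lemma ($W$ has finite length), $W=\ker\gamma^m\oplus Y$ for some $m$, with $\gamma$ bijective on $Y=\gamma^mW$. If $Y\ne0$, use the lattice $\Lambda\cap Y$ and put $-c=v_Y(\gamma^{-1})$. Since $\gamma^j(\Lambda\cap Y)\subset\Lambda\pi^i\cap Y=(\Lambda\cap Y)\pi^i$ for $i\le v(\gamma^j)$, we get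
$$0=v_Y(\gamma^j\gamma^{-j})\ge v_Y(\gamma^j)-cj\ge v(\gamma^j)-cj .$$
With $j=p^r$ this says $v_r(x)\le cp^r$, so $\rho(x)\le c$, a contradiction. So $Y=0$, and $\gamma^\ell=0$ with $\ell=\operatorname{length}_BW$. Choose $p^s\ge\ell$. Then $e^{p^sx}-1=\gamma^{p^s}=0$ on $W$ for all $x\in p^{k_0}L$, i.e. $\exp(p^{k_0+s}L)$ acts trivially on $W$, a contradiction. $\square$

So $|x|=1/\rho(x)$ is a non-archimedean norm on the finite-dimensional $\mathbb Q_p$-space $\mathfrak g$, equivalent to the standard one. Hence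
$$L_\lambda=\{\rho\ge\lambda\},\qquad L_{>\lambda}=\{\rho>\lambda\}$$
(both containing $0$) are $\mathrm{Ad}(U)$-stable lattices, $L_{p\lambda}=pL_\lambda$, and the values of $\rho$ on $\mathfrak g\setminus0$ are finite in number modulo multiplication by $p^{\mathbb Z}$, since there are finitely many lattices between $pL_1$ and $L_1$. In particular the set of values is discrete in $(0,\infty)$.

The last rule makes lower bounds uniform:
$$\text{for }\lambda,\varepsilon>0\text{ there is } r_0\text{ with } v_r(x)\ge p^r(\lambda-\varepsilon)\text{ for all } x\in L_\lambda,\ r\ge r_0. \tag{8.1}$$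
Write $x=\sum c_ix_i$ in a $\mathbb Z_p$-basis of $L_\lambda\subset p^{-s}L$. By (4.2) and (7.2), $v_r(x)\ge\min_i(v_r(x_i),p^{2r-2s-k_0})$ for $r$ large, independently of $x$, and $\rho(x_i)\ge\lambda$.

## 9. Irreducibility forces one growth rate, and with it bounded inverses

This section supplies the division. The value $\rho(z)$ is the slowest growth rate of $e^{p^rz}-1$ on $W$. In general an operator can have several rates: for $\gamma=\operatorname{diag}(x,x^2)$ on $k((x))^2$ we have $v(\gamma^j)=j$ but $v(\gamma^{-j})=-2j$. There the vectors on which $\gamma^{p^r}$ grows faster than at rate $1$ form the second coordinate line. In our situation the analogous subspace turns out to be a sub-bimodule, so by (7.1) it vanishes.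

**Proposition 9.1.** Let $0\neq z\in\mathfrak g$, $\mu=\rho(z)$, $\varepsilon>0$. For $r$ large $e^{p^rz}-1$ is invertible in $E$, and there is $C$ with $v\big((e^{p^rz}-1)^{-1}\big)\ge-p^r(\mu+\varepsilon)-C$ for all large $r$.

**Step 1: no vector grows faster than $\mu$.** Let
$$W'=\{w\in W:\liminf_rp^{-r}v_W((e^{p^rz}-1)w)>\mu\}.$$
It is closed under addition, and it is a $B$-submodule, as $v_W(w'b)\ge v_W(w')-c$ for $b\in S\pi^{-c}$ and all $w'\in W$. Let $U'=\{h\in U:\mathrm{Ad}(h)z\in z+L_{>\mu}\}$; this is an open subgroup, because $L_{>\mu}$ is an $\mathrm{Ad}(U)$-stable lattice. Let $h\in U'$ and $w\in W'$. Then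
$$(e^{p^rz}-1)hw=h(e^{p^r(z+y)}-1)w,\qquad y=\mathrm{Ad}(h^{-1})z-z\in L_{>\mu}.$$
By (4.1), $e^{p^r(z+y)}=e^{p^rz}e^{p^ry}\kappa_r$ with $\kappa_r\in\exp(p^{2r-2s}L)$ and $s$ fixed. From $\alpha\beta\kappa-1=\alpha\beta(\kappa-1)+\alpha(\beta-1)+(\alpha-1)$ we get
$$v_W((e^{p^r(z+y)}-1)w)\ge\min\{v_W((e^{p^rz}-1)w),\ v_r(y)+v_W(w),\ p^{2r-2s-k_0}+v_W(w)\}.$$
As $\rho(y)>\mu$, each of the three terms, divided by $p^r$, has $\liminf>\mu$. Since $h\Lambda=\Lambda$, it follows that $hw\in W'$. So $W'$ is $U'$-stable, hence $\Omega_{U'}$-stable by Section 6, and by (7.1) $W'=0$ or $W'=W$.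

If $W'=W$, take finitely many generators $w_1,\dots,w_q$ of $\Lambda$. There is $\mu'>\mu$ with $v_W((e^{p^rz}-1)w_i)\ge p^r\mu'$ for all $i$ and $r$ large. Hence $v_r(z)\ge p^r\mu'$ and $\rho(z)\ge\mu'>\mu$, a contradiction. So $W'=0$.

**Step 2: a uniform version of "no vector grows faster".** Fix $r_0$ with $e^{p^{r_0}z}\in U$ and let $\gamma=e^{p^{r_0}z}-1$, so $v(\gamma)\ge1$. If $\gamma w=0$, then $(e^{p^rz}-1)w=\gamma^{p^{r-r_0}}w=0$ for $r\ge r_0$, so $w\in W'=0$. So $\gamma$ is injective, hence bijective on $W$ (finite length), and so is every $e^{p^rz}-1=\gamma^{p^{r-r_0}}$ with $r\ge r_0$.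

Choose integers $a,b\ge1$ with $p^{r_0}\mu<a/b<p^{r_0}(\mu+\varepsilon)$. Let $F=\gamma^b\theta^{-a}$, an additive bijection of $W$ commuting with $\theta$. It compares the growth of $\gamma$ with a rate slightly above $\mu$. Let
$$\Lambda_m=\{w:F^iw\in\Lambda,\ 0\le i\le m\}=\{w:\gamma^{bi}w\in\Lambda\pi^{ai},\ 0\le i\le m\}.$$
This is an $S$-submodule of $\Lambda$, and $\Lambda_m\supset\Lambda\pi^{am}$ because $v(\gamma)\ge0$.

*The intersection is zero.* Let $w\in\bigcap_m\Lambda_m$, so that $\gamma^{bi}w\in\Lambda\pi^{ai}$ for all $i\ge0$. With $n=p^{r-r_0}\ge b\lfloor n/b\rfloor$ this gives $v_W(\gamma^nw)\ge a\lfloor n/b\rfloor\ge a(n/b-1)$. So $\liminf p^{-r}v_W((e^{p^rz}-1)w)\ge\frac ab p^{-r_0}>\mu$, and $w\in W'=0$.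

*Claim: $\Lambda_m\subset\Lambda\pi$ for some $m$.* The images of $\Lambda_m$ in the finite length module $\Lambda/\Lambda\pi^j$ stabilize, as $m\to\infty$, to some $X_j$, and $X_{j+1}\to X_j$ is onto. If the claim fails, $X_1\ne0$, and a compatible sequence in the $X_j$ gives $w\in\Lambda\setminus\Lambda\pi$ with $w\in\Lambda_m+\Lambda\pi^j$ for all $m,j$. Taking $j=am$ and using $\Lambda_m\supset\Lambda\pi^{am}$, we get $w\in\bigcap\Lambda_m=0$, a contradiction. Fix such an $m$; $m\ge1$ because $\Lambda_0=\Lambda\ne\Lambda\pi$.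

**Step 3: from the claim to the bound on inverses.** For $0\ne w\in W$ let $n_i=v_W(F^iw)$ ($i\in\mathbb Z$) and $m_i=\min(n_i,\dots,n_{i+m-1})$. Put $j=\min(n_i,\dots,n_{i+m})$. Then $F^l\theta^{-j}F^iw=\theta^{-j}F^{i+l}w\in\Lambda$ for $0\le l\le m$, i.e. $(F^iw)\pi^{-j}\in\Lambda_m\subset\Lambda\pi$, so $n_i\ge j+1$. So the minimum $j$ is not attained at $n_i$, hence $j=m_{i+1}$ and
$$n_i\ge1+m_{i+1}.$$
It follows that $m_i\ge j=m_{i+1}$. For $0\le l<m$ we get $n_{i+l}\ge1+m_{i+l+1}\ge1+m_{i+m}$, i.e. $m_i\ge1+m_{i+m}$. Using also $v_W(F^lw)\ge v_W(w)-al$ for $l\ge0$, we find for $q\ge0$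
$$v_W(F^{-mq}w)\ge m_{-mq}\ge q+m_0\ge q+v_W(w)-am .$$
As $\gamma^{-bmq}=F^{-mq}\theta^{-amq}$, this gives $v(\gamma^{-bmq})\ge q-amq-am\ge-amq-am$. For $N\ge0$ choose $q\ge0$ with $bm(q-1)\le N\le bmq$. Since $\gamma^{-N}=\gamma^{bmq-N}\gamma^{-bmq}$ and $amq\le\frac abN+am$,
$$v(\gamma^{-N})\ge v(\gamma^{-bmq})\ge-\tfrac abN-C,\qquad C=2am .$$
Take $N=p^{r-r_0}$ and use $\frac abp^{-r_0}<\mu+\varepsilon$. $\square$

## 10. Homomorphisms to $\mathbb F_p$ that preserve the annihilator of $W$

Now the computation of Section 3 can be carried out. For open $N\le U$ let $P_N=\ker(\Phi|_{\Omega_N})$. Fix an open *uniform* subgroup $H\le U$ such that $\mathrm{Ad}(H)$ acts trivially on the finite group $L_\lambda/L_{>\lambda}$ for all $\lambda$. These are finitely many open conditions, since $L_{p\lambda}=pL_\lambda$ and there are finitely many values of $\rho$ modulo $p^{\mathbb Z}$; so $H$ exists by (F1).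

**Proposition 10.1.** For every open subgroup $N\le H$ there is a nonzero continuous homomorphism $f:N\to\mathbb F_p$ with $f\cdot P_N\subset P_N$.

**Step 1: construct the homomorphisms.** Pick $0\ne u\in L$ and put $z(y)=u-\mathrm{Ad}(y)u\in L$ for $y\in N$. If $z$ vanished on $N$, then $[x,u]=0$ for all $x\in\mathfrak g$ (differentiate, as in (F2)), but $\mathfrak g$ has zero center. So $\mu=\min_{y\in N}\rho(z(y))$ (with $\rho(0)=\infty$) exists and is finite: the values of $\rho$ are discrete in $(0,\infty)$ and at least $p^{-k_0}$ on $L$. Now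
$$z(yy')=z(y)+\mathrm{Ad}(y)z(y'),$$
and $\mathrm{Ad}(N)$ is trivial on $V=L_\mu/L_{>\mu}$, which is an $\mathbb F_p$-space as $pL_\mu=L_{p\mu}\subset L_{>\mu}$. So the induced map $\bar z:N\to V$ is a nonzero continuous homomorphism. Let $z_1,\dots,z_d\in L_\mu$ lift a basis of $\bar z(N)$, $d\ge1$, and write $\bar z(y)=\sum_jf_j(y)\bar z_j$. The $f_j:N\to\mathbb F_p$ are nonzero continuous homomorphisms. We show $f_j\cdot P_N\subset P_N$ for all $j$.

**Step 2: constants.** Let $\mu_+>\mu$ be the next value of $\rho$, so $L_{>\mu}=L_{\mu_+}$, and fix $\mu<\mu_1<\min(2\mu,\mu_+)$. Let $D=1+p+\dots+p^{d-1}$ and choose $\varepsilon>0$ with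
$$2D\varepsilon<\mu_1-\mu,\qquad 2(\mu-\varepsilon)>\mu_1 .$$
Let $L_\mu\subset p^{-s}L$ with $s\ge0$, put $c_r=p^{2r-2s-k_0}$, and $\xi_{j,r}=e^{p^rz_j}-1\in E$. All statements below are for $r$ sufficiently large, uniformly in $y\in N$. By (8.1), $v(\xi_{j,r})\ge p^r(\mu-\varepsilon)$.

**Step 3: linearize the exponential.** *If $z=\sum\tilde c_jz_j+z'$ with $\tilde c_j\in\{0,\dots,p-1\}$ and $z'\in L_{>\mu}$, then*
$$e^{p^rz}-1=\sum_jc_j\xi_{j,r}+\eta,\qquad v(\eta)\ge p^r\mu_1,\quad c_j=\tilde c_j\bmod p. \tag{10.1}$$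
By (4.2), $e^{p^rz}=\prod_j(1+\xi_{j,r})^{\tilde c_j}\,e^{p^rz'}\kappa$ with $\kappa\in\exp(p^{2(r-s)}L)$. Expand. Apart from $1+\sum_jc_j\xi_{j,r}$, every term contains two factors $\xi$, so $v\ge2p^r(\mu-\varepsilon)\ge p^r\mu_1$; or a factor $e^{p^rz'}-1$, with $v\ge p^r\mu_1$ by (8.1) and $\mu_1<\mu_+$; or a factor $\kappa-1$, with $v\ge c_r\ge p^r\mu_1$.

**Step 4: conjugate.** This step produces the relation announced in Section 3. For $y\in N$, by (4.1) with $s=0$,
$$e^{p^ru}ye^{-p^ru}y^{-1}=e^{p^ru}e^{-p^r\mathrm{Ad}(y)u}=e^{p^rz(y)}\kappa,\qquad\kappa\in\exp(p^{2r}L).$$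
Apply (10.1) to $z(y)$ with $c_j=f_j(y)$, and absorb $e^{p^rz(y)}(\kappa-1)$, which has $v\ge p^{2r-k_0}\ge p^r\mu_1$, into the error. Since $f_j(y)\Phi(y)=\Phi(f_j\cdot y)$,
$$\Phi(e^{p^ru}ye^{-p^ru})-\Phi(y)-\sum_j\xi_{j,r}\Phi(f_j\cdot y)=\eta_r(y)\Phi(y),\qquad v(\eta_r(y)\Phi(y))\ge p^r\mu_1 .$$
For $r$ large $e^{p^ru}\in N$, so the expression on the left is defined with any $x\in\Omega_N$ in place of $y$. For fixed $r$ it is $k$-linear in $x$ (the elements $\Phi(c)$, $c\in k$, commute with $E$ and have $v\ge0$) and continuous, and the condition $v\ge p^r\mu_1$ is closed. As $k[N]$ is dense in $\Omega_N$, for all $x\in\Omega_N$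
$$v\Big(\Phi(e^{p^ru}xe^{-p^ru})-\Phi(x)-\sum_j\xi_{j,r}\Phi(f_j\cdot x)\Big)\ge p^r\mu_1 .$$
Let $x\in P_N$. Then the first two terms vanish. Put $a_j=\Phi(f_j\cdot x)$; then $v(a_j)\ge0$, and $a_j$ does not depend on $r$. We have
$$v\Big(\sum_j\xi_{j,r}a_j\Big)\ge p^r\mu_1\qquad\text{for all large } r. \tag{10.2}$$
We must deduce $a_1=\dots=a_d=0$.

**Step 5: the elements $\xi_{j,r}$ almost commute.** This allows us to use commutative identities. By (4.1) and (7.2),
$$[\xi_{i,r},\xi_{j,r}]=e^{p^rz_i}e^{p^rz_j}-e^{p^rz_j}e^{p^rz_i}=e^{p^r(z_i+z_j)}(\kappa-\kappa')$$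
has $v\ge c_r$. Two noncommutative polynomials over $\mathbb F_p$ with the same image in $\mathbb F_p[X_1,\dots,X_d]$ differ by an element of the ideal generated by the $[X_i,X_j]$. So their values at $\xi=(\xi_{1,r},\dots,\xi_{d,r})$ differ by a sum of terms $\alpha[\xi_{i,r},\xi_{j,r}]\beta$ with $v(\alpha),v(\beta)\ge0$, hence by an element with $v\ge c_r$.

**Step 6: separate the unknowns by a Moore determinant.** The point is that (10.2) for $r,r+1,\dots,r+d-1$ gives $d$ equations in the *same* unknowns $a_j$, with coefficients $\xi_{j,r+i}=\xi_{j,r}^{p^i}$. Let $\Delta=\det(X_j^{p^i})_{0\le i<d,\,1\le j\le d}$. Moore's formula says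
$$\Delta=\prod_c\Big(\sum_jc_jX_j\Big)$$
over the $D$ nonzero $c\in\mathbb F_p^d$ with last nonzero coordinate $1$. Indeed $\sum_jc_jX_j^{p^i}=(\sum_jc_jX_j)^{p^i}$, so by a column operation each of these $D$ pairwise non-proportional linear forms divides $\Delta$. The degree of $\Delta$ is $D$, and $X_1X_2^p\cdots X_d^{p^{d-1}}$ has coefficient $1$ on both sides: on the right it is the lexicographically leading monomial for $X_d>\dots>X_1$, since $p^{j-1}$ of the forms have leading variable $X_j$. For $d=2$ it reads $X_1X_2^p-X_1^pX_2=X_1\prod_{c\in\mathbb F_p}(X_2+cX_1)$. In this case $a_1$ is isolated by multiplying the first equation by $\xi_2^p$, the second by $\xi_2$, and subtracting, up to commutators.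

Let $A_{\ell i}$ be the cofactors, so $\sum_iA_{\ell i}X_j^{p^i}=\delta_{\ell j}\Delta$. Each monomial of $A_{\ell i}$ is $\pm\prod_{i'\ne i}X_{j(i')}^{p^{i'}}$, of degree $D-p^i$. Fix an order in each monomial; then $v(A_{\ell i}(\xi))\ge(D-p^i)p^r(\mu-\varepsilon)$. Let $\Delta_r=\prod_c(\sum_jc_j\xi_{j,r})$, in any fixed order. By Step 5 and $v(a_j)\ge0$,
$$\sum_iA_{\ell i}(\xi)\Big(\sum_j\xi_{j,r+i}a_j\Big)=\Delta_ra_\ell+e,\qquad v(e)\ge c_r . \tag{10.3}$$
By (10.2) for $r,\dots,r+d-1$, the left side has
$$v\ge\min_i\big[(D-p^i)p^r(\mu-\varepsilon)+p^{r+i}\mu_1\big]\ge Dp^r(\mu-\varepsilon)+p^r(\mu_1-\mu).$$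

**Step 7: divide by $\Delta_r$.** Here Proposition 9.1 enters. For each $c$ let $z_c=\sum\tilde c_jz_j$ with $\tilde c_j\in\{0,\dots,p-1\}$ lifting $c_j$. Its image in $V$ is nonzero, so $\rho(z_c)=\mu$. By (10.1), $\sum_jc_j\xi_{j,r}=\sigma_c-\eta'$ with $\sigma_c=e^{p^rz_c}-1$ and $v(\eta')\ge p^r\mu_1$. By Proposition 9.1, $v(\sigma_c^{-1})\ge-p^r(\mu+\varepsilon)-C$, with one $C$ for the finitely many $c$. Then
$$v(\sigma_c^{-1}\eta')\ge p^r(\mu_1-\mu-\varepsilon)-C\ge1$$
for $r$ large. So $\sum_jc_j\xi_{j,r}=\sigma_c(1-\sigma_c^{-1}\eta')$ is invertible, with inverse of $v\ge-p^r(\mu+\varepsilon)-C$. Hence $\Delta_r$ is invertible and $v(\Delta_r^{-1})\ge-Dp^r(\mu+\varepsilon)-DC$. Multiplying (10.3) by $\Delta_r^{-1}$,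
$$v(a_\ell)\ge\min\{p^r(\mu_1-\mu-2D\varepsilon)-DC,\ c_r-Dp^r(\mu+\varepsilon)-DC\}\longrightarrow\infty\quad(r\to\infty).$$
The first entry tends to infinity by the choice of $\varepsilon$, the second because $c_r=p^{2r-2s-k_0}$. So $a_\ell=0$, i.e. $f_\ell\cdot x\in P_N$. $\square$

## 11. All locally constant functions preserve $P_H$: proof of Theorem A

**Proposition 11.1.** $P_H=0$.

**Step 1: the algebra of good functions and its group of periods.** Let $\mathcal A$ be the set of locally constant $f:H\to\mathbb F_p$ with $f\cdot P_H\subset P_H$. It is an $\mathbb F_p$-algebra containing the constants. It is invariant under translations: with $(R_hf)(y)=f(yh)$ we have $(R_hf)\cdot x=(f\cdot xh)h^{-1}$, and the function $y\mapsto f(hy)$ acts by $x\mapsto h^{-1}(f\cdot hx)$; and $P_H$ is a two-sided ideal. Let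
$$K=\{g\in H:f(hg)=f(h)\ \text{for all } f\in\mathcal A,\ h\in H\},$$
a closed subgroup. It is normal: for $g\in K$, $y\in H$,
$$f(hygy^{-1})=(R_{y^{-1}}f)(hyg)=(R_{y^{-1}}f)(hy)=f(h).$$

**Step 2: $\mathcal A$ consists of all locally constant functions on $H/K$.** For $f\in\mathcal A$ the indicator $1_{\{f=c\}}=1-(f-c)^{p-1}$ lies in $\mathcal A$. So $\mathcal A$ is spanned by the $1_Y$ with $Y$ in a Boolean algebra $\mathfrak B$ of clopen sets. If $h'$ lies in every $Y\in\mathfrak B$ containing $h$, then $f(h)=f(h')$ for all $f\in\mathcal A$. Applied to left translates this gives $f(xh)=f(xh')$ for all $x\in H$, so $h^{-1}h'\in K$. Conversely each $Y\in\mathfrak B$ is a union of cosets of $K$. Thus $\bigcap_{h\in Y\in\mathfrak B}Y=hK$. Let $Z$ be a clopen union of $K$-cosets and $h\in Z$. By compactness of $H\setminus Z$, finitely many $Y\in\mathfrak B$ containing $h$ have intersection inside $Z$, and this intersection is in $\mathfrak B$. So each $h\in Z$ lies in some $Y\in\mathfrak B$ with $Y\subset Z$. Finitely many of these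 cover $Z$, so $Z\in\mathfrak B$.

**Step 3: $K=1$.** Suppose $K\ne1$. By Lemma 1.1, $K$ is open, so $1_K\in\mathcal A$ by Step 2. Let $f:K\to\mathbb F_p$ be as in Proposition 10.1 for $N=K$, extended by $0$ to $\tilde f$ on $H$. For $x\in P_H$ we have $1_K\cdot x\in P_H\cap\Omega_K=P_K$, so $\tilde f\cdot x=f\cdot(1_K\cdot x)\in P_K\subset P_H$. Thus $\tilde f\in\mathcal A$. But functions in $\mathcal A$ are constant on $K$, while $f$ is a nonzero homomorphism, a contradiction.

**Step 4: conclusion.** So $K=1$, and by Step 2 every locally constant function preserves $P_H$. Since $W\neq0$, $P_H\ne\Omega_H$. By Lemma 3.1, $P_H=0$. $\square$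

To return from $\Omega_H$ to $\Omega$ we use a lemma that will serve again for Theorem C.

**Lemma 11.2.** Let $H$ be uniform, and let $R\supset\Omega_H$ be a ring that is free of finite rank as a right $\Omega_H$-module. Let $I$ be a two-sided ideal of $R$ containing an element $a$ such that $aw=0$ implies $w=0$ for $w\in R$. If $R\ne0$, then $I\cap\Omega_H\ne0$.

**Proof.** $\Omega_H$ is a noetherian domain; let $Q$ be its division ring of fractions. Then $X=R\otimes_{\Omega_H}Q\supset R$ is a finite-dimensional right $Q$-space, whose elements have the form $ws^{-1}$ with $w\in R$, $0\ne s\in\Omega_H$ (common denominators). Left multiplication by $a$ is $Q$-linear. It is injective, since $aws^{-1}=0$ gives $aw=0$ and $w=0$. Hence it is surjective, and $1=aws^{-1}$ for some $w,s$. So $0\ne s=aw\in I\cap\Omega_H$. $\square$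

**End of the proof of Theorem A.** $I$ acts as zero on $B$, hence on $W$, so $I\cap\Omega_H\subset P_H=0$. Suppose $0\neq a\in I$. As $\Omega$ is a domain and is free of finite rank over $\Omega_H$ by (F5), Lemma 11.2 gives $I\cap\Omega_H\ne0$, a contradiction. Hence $I=0$. So every nonzero two-sided ideal of $\Omega$ has finite codimension. By Lemma 2.1 the primes are exactly $0$ and $J$, and $J$ is the Jacobson radical by (F4). $\blacksquare$

With $k=\mathbb F_p$ this answers the question affirmatively, for every prime $p$ (including $2$) and every almost simple uniform $G$.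

## 12. The converse for uniform groups, and compact $p$-adic analytic groups

**Proof of Theorem B.** (i)⇒(ii): an abelian $\mathfrak g$ of dimension at least $2$ has proper nonzero ideals. So either $\mathfrak g$ is simple non-abelian and Theorem A applies, or $\dim\mathfrak g=1$ and $k[[\mathbb Z_p]]=k[[x]]$, as in Section 2. (ii)⇒(iii) is Lemma 2.1.

(iii)⇒(i): let $\mathfrak a$ be an ideal, $0\ne\mathfrak a\ne\mathfrak g$; we produce a prime other than $0$ and $J$. Let $N=\exp(\mathfrak a\cap L_G)$. By the BCH series it is a closed subgroup, and it is nontrivial. It is normal, since $\mathrm{Ad}(g)=\exp(\operatorname{ad}\log g)$ preserves $\mathfrak a$ and $\mathrm{Ad}(g)$ preserves $L_G$. The group $G/N$ is infinite: if it were finite of order $p^n$, then $g^{p^n}\in N$ and $p^n\log g\in\mathfrak a$ for all $g\in G$, so $L_G\subset\mathfrak a$ and $\mathfrak a=\mathfrak g$. So $I_N=\ker(k[[G]]\to k[[G/N]])$ is nonzero and of infinite codimension. As $k[[G]]$ is noetherian, a product of primes containing $I_N$ lies in $I_N$.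 If $J$ were the only prime containing $I_N$, then $J^n\subset I_N$ for some $n$, and $I_N$ would have finite codimension. So there is a prime $P\supset I_N$ with $P\neq J$, and $P\ne0$ as $I_N\neq0$. $\blacksquare$

**Proof of Theorem C.** Let $U$ be an open normal uniform subgroup of $G$; it has the same Lie algebra. By Ardakov–Brown (*Primeness, semiprimeness and localisation in Iwasawa algebras*, Trans. AMS 359 (2007)), $\mathbb F_p[[G]]$ is prime, since $G$ has no nontrivial finite normal subgroup. It is noetherian, so by Goldie's theorem a nonzero two-sided ideal $I$ contains a regular element $a$. Now $\mathbb F_p[[G]]=\bigoplus g_i\Omega_U$ is free of finite rank over $\Omega_U=\mathbb F_p[[U]]$, so Lemma 11.2 gives $I\cap\Omega_U\ne0$. By Theorem A applied to $U$, $I\cap\Omega_U$ has finite codimension, hence finite index, in $\Omega_U$. Since $g_i(I\cap\Omega_U)\subset I$, the quotient $\mathbb F_p[[G]]/I$ is an image of the finite group $\bigoplus_ig_i\Omega_U/g_i(I\cap\Omega_U)$. So $I$ has finite index. $\blacksquare$
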